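# Wreath products over a locally finite group, and a group algebra whose maximal quotient ring is directly finite

## 1. A twisted sum $x=\sum_{p\in P}p\,m_p$ in the group algebra of a wreath product

Let $K$ be a field. A group is *locally finite* if each of its finite subsets generates a finite subgroup. Take a finite group $S$ and any group $H$.

**Definition (restricted wreath product).** $S\wr H=N\rtimes H$, where $N=\bigoplus_{g\in H}S_g$ is a restricted direct product of copies $S_g=\{s^{(g)}:s\in S\}$ of $S$, and
$$h\,s^{(g)}\,h^{-1}=s^{(hg)}\qquad(h,g\in H,\ s\in S).$$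
We call $H$ the top group and regard it as a subgroup of $S\wr H$. For $T\subseteq H$ write $N_T=\bigoplus_{g\in T}S_g$.

For example, if $H=\{1,h\}$ then $S\wr H=(S\times S)\rtimes C_2$, where $h$ swaps the two coordinates.

**Choice of $S$ and $M$.** Fix a finite group $S$ with $|S|$ invertible in $K$, and an absolutely irreducible $KS$-module $M$ with $d=\dim_KM\ge2$. Such a pair exists over every $K$.

* If $\operatorname{char}K\ne2$, let $S$ be dihedral of order $8$, acting on $M=K^2$ as the symmetries of the square. The image contains $D=\mathrm{diag}(1,-1)$ and the coordinate swap $w$. Since $2$ is invertible, the span of $1,D$ contains the matrix units $E_{11},E_{22}$. Then $E_{11}w=E_{12}$ and $E_{22}w=E_{21}$, so the image spans $M_2(K)$, and this remains true over every extension field.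
* If $\operatorname{char}K=2$, let $S=\mathbb F_8^*\rtimes\mathrm{Gal}(\mathbb F_8/\mathbb F_2)$, of order $21$, and $M=K\otimes_{\mathbb F_2}\mathbb F_8$. Over $\overline K$ a generator $a$ of $\mathbb F_8^*$ has the three distinct eigenvalues $\zeta,\zeta^2,\zeta^4$. The Frobenius $\varphi$ satisfies $\varphi a\varphi^{-1}=a^2$, hence $a\varphi=\varphi a^4$, and it carries the $\mu$-eigenline to the $\mu^4$-eigenline. So it permutes the three lines cyclically. An invariant subspace is a sum of eigenlines and is stable under this cycle, so it is $0$ or everything.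

By Maschke's theorem $KS$ is semisimple. Let $e_1=|S|^{-1}\sum_{s\in S}s$, which acts as $1$ on the trivial module and as $0$ on every other irreducible module. Let $e_M$ be the central idempotent of $KS$ with $e_MKS\cong\mathrm{End}_K(M)$.

**Definition of $x$.** Let $P\le H$ be a finite subgroup of order $k\ge2$. Put
$$f=e_1^{(1)}\prod_{p\in P\setminus1}e_M^{(p)}\in KN_P,\qquad U_0=\bigotimes_{p\in P\setminus1}M .$$
So position $1$ is marked "trivial" and the other positions of $P$ are marked "$M$". As $KN_P=\bigotimes_{p\in P}KS_p$, we have $fKN_P\cong K\otimes\bigotimes_{p\ne1}\mathrm{End}_K(M)\cong\mathrm{End}_K(U_0)$, with $S_p$ acting on the $p$-th factor for $p\neq1$ and $S_1$ acting trivially. Moreover $\dim U_0=d^{\,k-1}\ge2^{k-1}\ge k$. So we may choose linearly independent vectors $\xi_p\in U_0$, one for each $p\in P$, and a functional $0\ne\eta\in U_0^*$. Let $m_p\in fKN_P$ be the element that acts on $U_0$ as the rank-one operator $u\mapsto\eta(u)\xi_p$, and put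
$$x=\sum_{p\in P}p\,m_p\in K[S\wr H].$$
The subspaces $p\,KN$ $(p\in P)$ are independent and $m_p\ne0$, so $x\ne0$.

The element $x$ avoids, at the same time, every right ideal that comes from $KH$ and is not too large.

**Proposition 1.** Let $H$ be a locally finite group, $P\le H$ a finite subgroup with $|P|=k\ge2$, and $H'=S\wr H$. Then the element $0\ne x\in KH'$ above satisfies
$$xKH'\cap A\,KH'=0$$
for every finite $E$ with $P\le E\le H$ and every right ideal $A$ of $KE$ with $\dim A\le(1-\frac1k)|E|$.

The element $x$ depends only on $P$, and it serves all $E$ and all $A$ simultaneously.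

**Construction of $G$.** Let $G_0$ be any locally finite group with no element of order $\operatorname{char}K$ (no condition in characteristic $0$), for instance $G_0=1$. Put
$$G_{\alpha+1}=S\wr G_\alpha,\qquad G_\lambda=\bigcup_{\alpha<\lambda}G_\alpha\ (\lambda\text{ limit}),\qquad G=G_{\omega_1},$$
where $G_\alpha$ is the top group of $G_{\alpha+1}$.

## 2. Direct finiteness of $Q(KG)$: what the construction is for

**Definitions.** Let $R$ be a ring with $1$.

* A right ideal $J$ is *essential* if it meets every nonzero right ideal nontrivially; likewise for submodules. If $D$ is essential in $R$ and $r\in R$, then $\{s\in R:rs\in D\}$ is essential.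
* $R$ is *right nonsingular* if $rD=0$ with $D$ an essential right ideal forces $r=0$.
* $R$ is *prime* if $aRb\ne0$ for all nonzero $a,b$.
* $R$ is *von Neumann regular* if every $a\in R$ has some $b$ with $aba=a$. Then $aR=eR$ for the idempotent $e=ab$, so every principal right ideal is projective. Such a ring is right nonsingular: if $aD=0$ with $D$ essential and $a=aba$, then $D\cap baR=0$ (an element $z=baz$ of $D$ satisfies $az=0$, so $z=0$). Hence $ba=0$ and $a=0$.
* $R$ is *directly infinite* if there are $x,y\in R$ with $xy=1$ but $yx\ne1$, and *directly finite* otherwise. Matrix rings over a field are directly finite. The endomorphism ring of a vector space with basis $v_0,v_1,\dots$ is directly infinite: take $y:v_i\mapsto v_{i+1}$ and $x:v_{i+1}\mapsto v_i$, $v_0\mapsto0$.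

For a right nonsingular ring $R$, the *maximal right quotient ring* $Q=Q(R)$ is the injective hull of $R_R$ with its ring structure extending that of $R$. For example, $Q(\mathbb Z)=\mathbb Q$; and if $R$ is the ring of eventually constant sequences over a field $F$, then $Q(R)=F^{\mathbb N}$. We use the following facts.

* $R$ is essential in $Q$ as a right $R$-module.
* For $y\in Q$ the right ideal $(R:y)=\{r\in R:yr\in R\}$ is essential in $R$. Indeed, let $0\ne s\in R$. If $ys=0$ then $s\in(R:y)$. Otherwise some $t\in R$ has $0\ne yst\in R$, and then $0\ne st\in(R:y)$.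
* If $R$ is prime and right nonsingular, then $Q$ is prime, von Neumann regular and right self-injective.

The thesis "Maximal Quotient Rings" contains the following as its Theorem 9: *if $G$ is a nontrivial locally finite group all of whose conjugacy classes are countable, and $KG$ is prime nonsingular, then $Q(KG)$ is simple and directly infinite.* The same conclusion is quoted for the restricted symmetric group on an infinite set and for all nontrivial soluble locally finite $G$ with $KG$ prime nonsingular. For every nontrivial locally finite $G$ with $KG$ prime nonsingular, $Q(KG)$ has at most one nonzero proper ideal. The problem is whether the countability hypothesis can be dropped. It cannot: for every field $K$ there is a locally finite group $G$ of cardinality $\aleph_1$ with $KG$ prime and von Neumann regular (hence nonsingular) and $Q(KG)$ directly **finite**.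

**Theorem A.** The group $G=G_{\omega_1}$ is a nontrivial locally finite group, $KG$ is von Neumann regular (so nonsingular) and prime, and $Q(KG)$ is directly finite. Hence Theorem 9 does not extend to all locally finite groups, over any field $K$.

**Theorem B.**
1. Every essential right ideal of $KG$ has rank $1$ (rank is defined in Section 3).
2. $Q(KG)$ is simple. It carries a rank function extending the canonical rank function of $KG$, and $KG$ is dense in $Q(KG)$ for the rank metric.
3. Every locally finite group $G_0$ without elements of order $\operatorname{char}K$ embeds in such a group $G$, with $|G|=\max(|G_0|,\aleph_1)$. With $G_0=1$ we get $|G|=\aleph_1$, which is the least possible cardinality of a counterexample, by Theorem 9.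

So the half of the assertion that fails is "directly infinite".

## 3. The rank of a right ideal, and why rank one forces direct finiteness

In this section $\Gamma$ is a locally finite group with no element of order $\operatorname{char}K$. By Cauchy's and Maschke's theorems $KF$ is semisimple for each finite $F\le\Gamma$. Every element of $K\Gamma$ lies in some such $KF$, so $K\Gamma$ is von Neumann regular and hence right nonsingular.

One fact is used constantly. If $F\le F'$ are groups and $B$ is a right ideal of $KF$, then $KF'=\bigoplus_tKF\,t$ over representatives $t$ of the right cosets $Ft$. Hence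
$$B\,KF'=\bigoplus_tB\,t,\qquad \dim B\,KF'=[F':F]\dim B\ \ (F'\text{ finite}),\qquad B\,KF'\cap KF=B. \tag{1}$$

**Definition (rank).** For a right ideal $J$ of $K\Gamma$ and a finite $F\le\Gamma$ let $\rho_F(J)=\dim(J\cap KF)/|F|$. If $F\le F'$, then $J\cap KF'\supseteq(J\cap KF)KF'$, so $\rho_F(J)\le\rho_{F'}(J)$ by (1). Put $\operatorname{rk}(J)=\sup_F\rho_F(J)\in[0,1]$.

For example, let $F$ be finite and $B$ a right ideal of $KF$. For $F'\ge F$, (1) applied to the pair $F'\le\Gamma$ gives $B\,K\Gamma\cap KF'=B\,KF'$, so $\rho_{F'}(B\,K\Gamma)=\dim B/|F|$ for all $F'\ge F$. Thus $\operatorname{rk}(B\,K\Gamma)=\dim B/|F|$. With $e=|F|^{-1}\sum_{g\in F}g$ we get $\operatorname{rk}(eK\Gamma)=1/|F|$.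

**Lemma 2.** Let $J,J'$ be right ideals of $K\Gamma$.

* (a) $\operatorname{rk}$ is monotone, and $\operatorname{rk}(J)>0$ if $J\ne0$.
* (b) $\operatorname{rk}(J+J')\le\operatorname{rk}J+\operatorname{rk}J'$, with equality if $J\cap J'=0$.
* (c) If $\varphi:J\to K\Gamma$ is an injective $K\Gamma$-homomorphism, then $\operatorname{rk}\varphi(J)\ge\operatorname{rk}J$.

*Proof.* (a) is clear, since a nonzero element of $J$ lies in some $KF$.

(b) Given $F$, write each element of a basis of $(J+J')\cap KF$ as a sum of an element of $J$ and one of $J'$. All these elements lie in $KF'$ for some finite $F'\ge F$. Hence $\big((J+J')\cap KF\big)KF'\subseteq(J\cap KF')+(J'\cap KF')$. Comparing dimensions by (1) and dividing by $|F'|$ gives $\rho_F(J+J')\le\rho_{F'}(J)+\rho_{F'}(J')$, which proves "$\le$". Now let $J\cap J'=0$. Given finite $F_1,F_2$, let $F$ be a finite subgroup containing both. Then $(J+J')\cap KF\supseteq(J\cap KF)\oplus(J'\cap KF)$, so $\rho_F(J+J')\ge\rho_F(J)+\rho_F(J')\ge\rho_{F_1}(J)+\rho_{F_2}(J')$. Take suprema.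

(c) Given $F$, semisimplicity of $KF$ gives $J\cap KF=eKF$ with $e=e^2$. Choose a finite $F'\ge F$ with $\varphi(e)\in KF'$. Then $\varphi(eKF')=\varphi(e)KF'\subseteq\varphi(J)\cap KF'$, and $\varphi$ is injective, so
$$\rho_{F'}(\varphi(J))\ge\dim(eKF')/|F'|=\dim(eKF)/|F|=\rho_F(J).\qquad\square$$

**Lemma 3.** If every essential right ideal of $R=K\Gamma$ has rank $1$, then $Q=Q(R)$ is directly finite.

*Proof.* Suppose $x,y\in Q$, $xy=1$ and $c=yx\ne1$. Then $c^2=y(xy)x=c$. Also $cQ=yxQ\subseteq yQ$, and $y=yxy=cy$, so $yQ=cQ$. If $yz=0$ then $z=xyz=0$, so left multiplication by $y$ is injective.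

Let $J=(R:y)$, an essential right ideal, so $\operatorname{rk}J=1$. The map $J\to R$, $r\mapsto yr$, is an injective homomorphism, so $\operatorname{rk}(yJ)=1$ by Lemma 2(c), and $yJ\subseteq cQ\cap R$. Since $(1-c)Q\ne0$ and $R$ is essential in $Q$, the right ideal $I=(1-c)Q\cap R$ is nonzero, so $\operatorname{rk}I>0$. But $I\cap yJ\subseteq(1-c)Q\cap cQ=0$, so Lemma 2(b) gives $\operatorname{rk}(I+yJ)=1+\operatorname{rk}I>1$, which is impossible. $\square$

So the task is to build a group for which every essential right ideal of the group algebra has rank $1$.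

## 4. Essential right ideals of small rank over a countable group

The natural first attempt is to look for such a group among the countable ones, for instance $G_\omega$ with $G_0=1$. Here is where this stops.

**Example 4.** Let $K$ be a countable algebraically closed field, and $H$ a countably infinite locally finite group with no element of order $\operatorname{char}K$. For every $\varepsilon>0$, $KH$ has an essential right ideal of rank at most $\varepsilon$.

*Check.* The set $KH\setminus\{0\}$ is countable; enumerate it as $a_1,a_2,\dots$. For each $i$ choose a finite $F_i\le H$ with $a_i\in KF_i$ and $|F_i|^{-1/2}<\varepsilon2^{-i}$; this is possible because $H$ has arbitrarily large finite subgroups. The nonzero right ideal $a_iKF_i$ contains a minimal right ideal $B_i$ of $KF_i$. It lies in a matrix block $M_n(K)$ of $KF_i$, so $\dim B_i=n$ with $n^2\le|F_i|$. Hence $\operatorname{rk}(B_iKH)=n/|F_i|\le|F_i|^{-1/2}<\varepsilon2^{-i}$.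

Put $J=\sum_iB_iKH$. Each finite-dimensional space $J\cap KF$ lies in a finite partial sum, so $\operatorname{rk}J\le\sum_i\varepsilon2^{-i}=\varepsilon$ by Lemma 2(b). Every nonzero right ideal contains some $a_iKH\supseteq B_i\ne0$, so $J$ is essential. $\square$

The damage is done by the enumeration: countably many tasks can be met with ideals of total rank at most $\varepsilon$. An element witnessing that such a $J$ is too small must come from outside $KH$, and Proposition 1 provides one. If $J$ is a right ideal of $KH$ with $\operatorname{rk}J\le1-\frac1k$, then $J$ is the union of the spaces $J\cap KE$ over finite $E\ge P$, each of dimension at most $(1-\frac1k)|E|$. So $xKH'\cap J\,KH'=0$, and $J\,KH'$ is no longer essential one step up the tower. Running $\omega_1$ steps means that whatever is visible at some countable stage is dealt with at the next one (Section 8).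

## 5. Proposition 1, first half: how $x$ acts on induced modules

Keep the notation of Section 1. Let $E$ and $A$ be as in Proposition 1, let $y\in KH'$ with $xy\in A\,KH'$. We must show $xy=0$.

**Step 1. Reduction to a finite group.** This step places $y$ in the group algebra of a finite group. The finitely many elements of the support of $y$ have the form $nh$ with $n\in N$, $h\in H$. Let $E'$ be the subgroup of $H$ generated by $E$, these elements $h$, and the positions in the supports of these $n$. It is finite, and $y\in K[N_{E'}E']$. Replace $E$ by $E'$ and $A$ by $A\,KE'$. By (1) the dimension becomes $[E':E]\dim A\le(1-\frac1k)|E'|$, and $A\,KH'$ is unchanged. So we may assume $y\in KL$ with $L=N_EE$; this is a subgroup, because $E$ permutes the $S_g$ with $g\in E$. As $P\le E$, also $x\in KL$. By (1) for $L\le H'$ we have $A\,KH'\cap KL=A\,KL$, so $xy\in A\,KL$.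

**Step 2. Algebraically closed field.** This step makes irreducible modules of $N_E$ into tensor products. Pass from $K$ to $\overline K$. The hypotheses $xy\in A\,KL$ and $\dim A\le(1-\frac1k)|E|$ persist, and if $xy=0$ over $\overline K$ then $xy=0$ over $K$. The module $M$ stays irreducible and $e_M$ is still its central idempotent. So assume $K=\overline K$.

**Step 3. Reduction to one induced module.** This step replaces $KL$ by modules small enough to compute in. The order of $N_E$ is $|S|^{|E|}$, invertible in $K$, so $KN_E$ is semisimple. As a left module it is a direct sum of irreducibles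
$$U=\bigotimes_{g\in E}U^{(g)},\qquad U^{(g)}\text{ an irreducible }KS\text{-module on which }S_g\text{ acts}.$$
Hence $KL=KL\otimes_{KN_E}KN_E$ is, as a left module, a direct sum of modules $V_j$ of the form $V=KL\otimes_{KN_E}U=\bigoplus_{t\in E}t\otimes U$. Write $y=\sum_jy_j$ with $y_j\in V_j$. Since $A\,KL=\bigoplus_jAV_j$ and $xy=\sum_jxy_j$ with $xy_j\in V_j$, we get $xy_j\in xV_j\cap AV_j$. So it suffices to prove
$$xV\cap AV=0\quad\text{for each such }V. \tag{2}$$

**Step 4. Computation of $AV$ and $xV$.** Identify $V=KE\otimes_KU$, with $E$ acting by left multiplication on the first factor. As $A$ is a right ideal of $KE$, we have $AV=(A\,KE)\otimes U=A\otimes U$.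

For $m\in KN_E$ we have $m(t\otimes u)=t\otimes(t^{-1}mt)u$, and $t^{-1}s^{(g)}t=s^{(t^{-1}g)}$. Hence
$$x(t\otimes u)=\sum_{p\in P}pt\otimes(t^{-1}m_pt)u,\qquad t^{-1}ft=e_1^{(t^{-1})}\prod_{p\in P\setminus1}e_M^{(t^{-1}p)}.$$
Let $\Sigma$ be the set of $t\in E$ such that $U^{(t^{-1})}$ is trivial and $U^{(t^{-1}p)}\cong M$ for all $p\in P\setminus1$. If $t\notin\Sigma$, then $t^{-1}ft$ kills $U$. As $m_p=m_pf$, also $t^{-1}m_pt$ kills $U$, and $x(t\otimes U)=0$.

The marking of position $1$ separates the elements of $\Sigma$. If $t\in\Sigma$ and $1\ne q\in P$, then $U^{((qt)^{-1})}=U^{(t^{-1}q^{-1})}\cong M$ is not trivial, because $\dim M\ge2$; so $qt\notin\Sigma$. Thus distinct elements of $\Sigma$ lie in distinct right cosets $Pt$, the cosets $Pt$ $(t\in\Sigma)$ are pairwise disjoint, and so are the sets $t^{-1}P=(Pt)^{-1}$.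

For $t\in\Sigma$ put $U_t=\bigotimes_{g\in t^{-1}P}U^{(g)}$ and identify it with $U_0$ along $s^{(p)}\mapsto s^{(t^{-1}p)}$. Let $\xi_p^{(t)}\in U_t$ correspond to $\xi_p$. Conjugation carries $m_p$ to $t^{-1}m_pt$, which therefore acts on $U_t$ as $u\mapsto\eta(u)\xi_p^{(t)}$ and trivially on the other tensor factors of $U$. So $x\big(t\otimes(u\otimes w)\big)=\sum_ppt\otimes\big(\xi_p^{(t)}\otimes\eta(u)w\big)$, and every element of $xV$ has the form
$$v=\sum_{t\in\Sigma}\sum_{p\in P}pt\otimes\big(\xi_p^{(t)}\otimes w_t\big),\qquad w_t\in\bigotimes_{g\in E\setminus t^{-1}P}U^{(g)}. \tag{3}$$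

To prove (2) we must show: if $v$ as in (3) lies in $A\otimes U$, then all $w_t=0$.

## 6. Small cases by hand, and why a bare idempotent is not enough

**The case $E=P$.** Here $A$ is any right ideal of $KP$ with $\dim A\le k-1$, that is, any proper right ideal. The set $\Sigma$ has at most one element, as there is only one coset. Suppose $\Sigma=\{t\}$ and $v=\sum_ppt\otimes\xi_p^{(t)}\otimes w\in A\otimes U$ with $w\ne0$. The vectors $\xi_p^{(t)}\otimes w$ are independent, so there are functionals on $U$ taking the value $1$ on one of them and $0$ on the others. Applying these to the second factor gives $pt\in A$ for every $p\in P$, so $A=KP$, a contradiction. This explains the independence of the $\xi_p$ and the number $1-\frac1k$.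

**The choice $x=f$ fails.** One might hope that the idempotent $f$ alone would do. Let $P=\{1,p\}$ and $E=P\times C$ with $C=\{1,c\}$, so $k=2$, and let $A=(1+c)KE$, of dimension $2=(1-\frac12)|E|$. Put
$$\tilde f=e_1^{(1)}\,e_M^{(p)}\,e_1^{(c)}\,e_M^{(pc)}.$$
Conjugation by $c$ swaps the positions $1\leftrightarrow c$ and $p\leftrightarrow pc$, so $c\tilde f=\tilde fc$. Also $f\tilde f=\tilde f$. Therefore
$$f\cdot\tilde f(1+c)=\tilde f(1+c)=(1+c)\tilde f\in fKH'\cap A\,KH',$$
and this element is nonzero, since $\tilde f$ and $c\tilde f$ lie in different summands $KN$ and $c\,KN$. What goes wrong is that two different $t\in\Sigma$, here $1$ and $c$, are linearly dependent modulo $A$.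

**The same $E$ and $A$ with $x=m_1+p\,m_p$.** Take $U$ with $U^{(1)},U^{(c)}$ trivial and $U^{(p)}\cong U^{(pc)}\cong M$. Then $\Sigma=\{1,c\}$ and $U=U_1\otimes U_c$ with $U_1\cong U_c\cong M$. Write $\xi_\bullet=\xi_\bullet^{(1)}$ and $\xi'_\bullet=\xi_\bullet^{(c)}$. By (3),
$$v=1\otimes(\xi_1\otimes w_1)+p\otimes(\xi_p\otimes w_1)+c\otimes(w_c\otimes\xi_1')+pc\otimes(w_c\otimes\xi'_p),\qquad w_1\in U_c,\ w_c\in U_1,$$
with tensors written in the order $U_1\otimes U_c$. Now $A$ consists of the $a\in KE$ whose coefficients at $g$ and $cg$ agree for all $g$. So $v\in A\otimes U$ means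
$$\xi_1\otimes w_1=w_c\otimes\xi_1',\qquad \xi_p\otimes w_1=w_c\otimes\xi'_p .$$
The first equation alone has the nonzero solution $w_1=\xi'_1$, $w_c=\xi_1$; this is the kind of coincidence that ruined $f$. Both together do not. If $w_1=0$ or $w_c=0$, then both vanish. Otherwise $w_c$ is proportional to $\xi_1$ by the first equation and to $\xi_p$ by the second, contradicting independence.

It helps to see this as linear algebra over polynomials. Read tensors as products of variables: $X_1W_1=X_1'W_c$ and $X_pW_1=X_p'W_c$. This is a square system with determinant $X_pX_1'-X_1X_p'\ne0$ (up to sign). In general we need $|\Sigma|$ equations in the $|\Sigma|$ unknowns $w_t$ with nonzero determinant. An equation arises from each functional on $KE$ that vanishes on $A$. So we want one element of each coset $Pt$, $t\in\Sigma$, such that these elements are independent modulo $A$. In the example, $1\in P$ and $pc\in Pc$ will do, while $1$ and $c$ will not.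

## 7. Proposition 1, second half: independent representatives and a determinant

For a right ideal $A$ of $KE$ and $T\subseteq E$ let $KT$ be the span of $T$ and $r(T)=\dim_K(KT+A)/A$. This is the dimension of the span of the image of $T$ in $KE/A$. By the dimension formula for sums of subspaces, $r(T\cup T')+r(T\cap T')\le r(T)+r(T')$.

The next lemma shows that no subset of $E$ is squeezed by passing modulo $A$ beyond the average factor; it uses that $A$ is a *right* ideal.

**Lemma 5.** Let $E$ be a finite group, $K$ a field, $A$ a right ideal of $KE$, and $T\subseteq E$. Then $r(T)\ge|T|\,(1-\dim A/|E|)$.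

*Proof.* Right multiplication by $g\in E$ preserves $A$, so $r(Tg)=r(T)$. Enumerate $E=\{e_1,\dots,e_n\}$, put $E_i=\{e_1,\dots,e_i\}$ and $\delta_i=r(E_i)-r(E_{i-1})\in\{0,1\}$. Let $e_i\in T$. If $e_i\in K(T\cap E_{i-1})+A$, then $e_i\in KE_{i-1}+A$. So $r(T\cap E_i)-r(T\cap E_{i-1})\ge\delta_i$, and summing,
$$r(T)=\sum_{e_i\in T}\big[r(T\cap E_i)-r(T\cap E_{i-1})\big]\ge\sum_{e_i\in T}\delta_i .$$
Apply this to each $Tg$ and sum over $g\in E$. Each $e_i$ lies in exactly $|T|$ of the sets $Tg$, so
$$|E|\,r(T)\ge|T|\sum_i\delta_i=|T|\,r(E)=|T|\,(|E|-\dim A).\qquad\square$$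

**Theorem 6 (Rado, Quart. J. Math. Oxford 13 (1942), 83–89).** A finite family $(X_i)_{i\in I}$ of subsets of a finite matroid has an independent transversal if and only if $r(\bigcup_{i\in I'}X_i)\ge|I'|$ for all $I'\subseteq I$.

*Proof of "if", the direction we use.* Write $X(I')=\bigcup_{i\in I'}X_i$. The condition makes each $X_i$ nonempty. If all $X_i=\{x_i\}$ are singletons, then $r(\{x_i:i\in I\})\ge|I|$, so the $x_i$ are distinct and independent. Otherwise some $X_j$ contains $a\ne b$. We claim that $a$ or $b$ can be deleted from $X_j$ without destroying the condition; induction on $\sum|X_i|$ then finishes. If neither can, there are $I',I''\subseteq I\setminus j$ with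
$$r\big((X_j\setminus a)\cup X(I')\big)\le|I'|,\qquad r\big((X_j\setminus b)\cup X(I'')\big)\le|I''| .$$
The union of the two sets is $X_j\cup X(I'\cup I'')$, and their intersection contains $X(I'\cap I'')$. Submodularity and the condition give $|I'|+|I''|\ge(|I'\cup I''|+1)+|I'\cap I''|=|I'|+|I''|+1$, a contradiction. $\square$

We resume the proof of Proposition 1 with $\Sigma$ and $v$ from Step 4. If $\Sigma=\emptyset$ then $xV=0$, so let $\Sigma\ne\emptyset$.

**Step 5. Independent representatives of the cosets $Pt$.** This step produces the functionals. The elements of $E$ form a matroid through their images in $KE/A$. For $\Sigma'\subseteq\Sigma$ the cosets $Pt$ $(t\in\Sigma')$ are disjoint, so their union has $k|\Sigma'|$ elements, and Lemma 5 with $\dim A\le(1-\frac1k)|E|$ gives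
$$r\Big(\bigcup_{t\in\Sigma'}Pt\Big)\ge k|\Sigma'|\cdot\tfrac1k=|\Sigma'|.$$
By Theorem 6 there are $q_t\in P$ $(t\in\Sigma)$ such that the elements $q_tt+A$ are linearly independent in $KE/A$. Hence there are linear functionals $\lambda_\sigma$ $(\sigma\in\Sigma)$ on $KE$ that vanish on $A$ and satisfy $\lambda_\sigma(q_tt)=\delta_{\sigma t}$ for $\sigma,t\in\Sigma$.

**Step 6. A square system with nonzero determinant.** This step proves that all $w_t$ vanish. Let $v$ as in (3) lie in $AV=A\otimes U$. The map $\lambda_\sigma\otimes1:KE\otimes U\to U$ kills $A\otimes U$, so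
$$\sum_{t\in\Sigma}\Big(\sum_{p\in P}\lambda_\sigma(pt)\,\xi_p^{(t)}\Big)\otimes w_t=0\ \text{ in }U\qquad(\sigma\in\Sigma). \tag{4}$$
For each $t\in\Sigma$ choose a basis $\mathcal B_t$ of $U_t$ containing the independent vectors $\xi_p^{(t)}$ $(p\in P)$. Choose a basis $(c_j)$ of the tensor product of those $U^{(g)}$ with $g\in E\setminus\bigcup_{t\in\Sigma}t^{-1}P$. As the sets $t^{-1}P$ are disjoint, we can write $w_t=\sum_jw_{t,j}\otimes c_j$ with $w_{t,j}\in\bigotimes_{t'\in\Sigma\setminus t}U_{t'}$.

Let $\mathcal P=K[X_b:b\in\bigsqcup_t\mathcal B_t]$. The maps $\bigotimes b_t\mapsto\prod X_{b_t}$ send distinct basis tensors to distinct monomials. So they embed $\bigotimes_{t\in\Sigma}U_t$ and each $\bigotimes_{t'\in\Sigma\setminus t}U_{t'}$ linearly into $\mathcal P$, and tensoring with an element of $U_t$ becomes multiplication by the corresponding linear form. Let $W_{t,j}\in\mathcal P$ be the image of $w_{t,j}$ and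
$$\ell_{\sigma t}=\sum_{p\in P}\lambda_\sigma(pt)\,X_{\xi_p^{(t)}} .$$
Comparing the components of (4) at each $c_j$, we get
$$\sum_{t\in\Sigma}\ell_{\sigma t}W_{t,j}=0\qquad\text{for all }\sigma\in\Sigma\text{ and all }j. \tag{5}$$
Specialize $X_{\xi^{(t)}_{q_t}}=1$ for all $t\in\Sigma$ and all other variables to $0$. Then $\ell_{\sigma t}$ becomes $\lambda_\sigma(q_tt)=\delta_{\sigma t}$, so $\det(\ell_{\sigma t})$ specializes to $1$ and is not zero. As $\mathcal P$ is a domain, (5) forces all $W_{t,j}=0$. So all $w_t=0$ and $v=0$. This proves (2), and with it Proposition 1. $\square$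

## 8. $\omega_1$ stages: every essential right ideal of $KG$ has rank one

**Lemma 7.** $G$ is a nontrivial locally finite group, and $KG$ is von Neumann regular and prime.

*Proof.* We show by transfinite induction that every $G_\alpha$ is locally finite and that no finite subgroup of it has order divisible by $\operatorname{char}K$ (if positive). For $G_0$ this holds by hypothesis and Cauchy's theorem. A finite subset of $S\wr G_\beta$ lies in $N_FF$ for a finite $F\le G_\beta$, as in Step 1. This group is finite of order $|S|^{|F|}|F|$, and $|S|$ is invertible in $K$. At limit stages every finite subset lies in an earlier stage. Thus $\Gamma=G$ satisfies the hypotheses of Section 3, and $KG$ is von Neumann regular, hence nonsingular. Since $S\ne1$, the chain $(G_\alpha)$ is strictly increasing, so $G\ne1$.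

*Prime.* Let $a=\sum a_gg$ and $b=\sum b_hh$ be nonzero in $KG$. Both lie in some $KG_\alpha$ with $\alpha<\omega_1$. Fix $1\ne s\in S$ and use $s^{(1)}\in G_{\alpha+1}$:
$$a\,s^{(1)}\,b=\sum_{g,h}a_gb_h\;s^{(g)}\,gh .$$
The base part $s^{(g)}$ determines $g$, and then $gh$ determines $h$. So distinct pairs $(g,h)$ give distinct group elements, and $a\,s^{(1)}b\ne0$. $\square$

*Remark (conjugacy classes).* Primeness also follows from Connell's theorem (Canad. J. Math. 15 (1963)): $KG$ is prime if and only if $G$ has no nontrivial finite normal subgroup. Let $1\ne g\in G_\alpha$ with $\omega\le\alpha<\omega_1$, so that $G_\alpha$ is infinite. For $h\in G_\alpha$ we have $s^{(h)}g(s^{(h)})^{-1}=s^{(h)}(s^{-1})^{(gh)}g$ in $G_{\alpha+1}$, with base part of support $\{h,gh\}$, $gh\ne h$. Hence $g$ has infinitely many conjugates. For every $\beta$ with $\alpha\le\beta<\omega_1$ the same formula, with $h\in G_\beta$, gives a conjugate in $G_{\beta+1}\setminus G_\beta$. So the class of $g$ is uncountable, in accordance with Theorem 9.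

**Proposition 8.** If $J$ is an essential right ideal of $KG$, then $\operatorname{rk}(J)=1$.

*Proof.* Suppose $J$ is essential and $\theta=\operatorname{rk}(J)<1$.

**Step 1. The whole rank is visible at a countable stage.** Choose finite $F_n\le G$ with $\rho_{F_n}(J)>\theta-\frac1n$ $(n\ge1)$. The set $\bigcup_nF_n$ is countable, each of its elements lies in some $G_\beta$ with $\beta<\omega_1$, and a countable set of countable ordinals has a countable upper bound. So there is $\omega\le\alpha<\omega_1$ with all $F_n\le G_\alpha$. Put
$$J_1=J\cap KG_\alpha,\qquad J_0=J_1KG\subseteq J .$$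
Then $\rho_{F_n}(J_0)\ge\rho_{F_n}(J)>\theta-\frac1n$ for all $n$, so $\operatorname{rk}(J_0)=\theta$. For each finite $E\le G_\alpha$, $\dim(J_1\cap KE)=\dim(J\cap KE)\le\theta|E|$.

**Step 2. The next stage contains an element that misses $J_0$.** Since $G_\alpha$ is infinite and locally finite, it has a finite subgroup $P$ of order $k\ge2$ so large that $\theta\le1-\frac1k$. Let $0\ne x\in KG_{\alpha+1}$ be the element of Proposition 1 for $H=G_\alpha$. The right ideal $J_1KG_{\alpha+1}$ is the directed union of the right ideals $(J_1\cap KE)KG_{\alpha+1}$ over finite $E$ with $P\le E\le G_\alpha$. Proposition 1 applies to each $A=J_1\cap KE$, so $xKG_{\alpha+1}\cap J_1KG_{\alpha+1}=0$. Now $KG=\bigoplus_tKG_{\alpha+1}t$ over right coset representatives, so $xKG=\bigoplus_txKG_{\alpha+1}t$ and $J_0=\bigoplus_tJ_1KG_{\alpha+1}t$. Comparing components gives $xKG\cap J_0=0$.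

**Step 3. Contradiction.** As $J$ is essential, $I=xKG\cap J\ne0$, and $I\cap J_0=0$. By Lemma 2,
$$\theta=\operatorname{rk}J\ge\operatorname{rk}(I\oplus J_0)=\operatorname{rk}I+\theta>\theta,$$
which is impossible. $\square$

*Proof of Theorem A.* Lemma 7 gives everything except direct finiteness, which follows from Proposition 8 and Lemma 3. The exponent conditions on $K$ were met by the choice of $S$ and $M$ in Section 1, so every field is covered. $\square$

## 9. Simplicity, the rank function on $Q(KG)$, and the cardinality of $G$

Part 1 of Theorem B is Proposition 8. Write $R=KG$ and $Q=Q(R)$, a prime, regular, right self-injective and directly finite ring. For right $Q$-modules write $C\lesssim D$ if $C$ is isomorphic to a submodule of $D$. A direct summand of $Q_Q$ has the form $gQ$ with $g$ idempotent and is injective. Any submodule of an injective module $D$ has an injective hull inside $D$, which is then a direct summand of $D$.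

**Lemma 9 (comparability).** If $a,b\in Q$ are idempotents, then $aQ\lesssim bQ$ or $bQ\lesssim aQ$.

*Proof.* By Zorn's lemma choose a maximal family of triples $(A_i,B_i,\varphi_i)$ with $(A_i)$ an independent family of submodules of $aQ$, $(B_i)$ an independent family of submodules of $bQ$, and $\varphi_i:A_i\to B_i$ isomorphisms between nonzero modules. Let $A'\subseteq aQ$ and $B'\subseteq bQ$ be injective hulls of $\bigoplus A_i\cong\bigoplus B_i$. Then $A'\cong B'$, and $aQ=A'\oplus A''$, $bQ=B'\oplus B''$.

Suppose $A''=a''Q$ and $B''=b''Q$ are both nonzero, with $a'',b''$ idempotent. As $Q$ is prime there is $0\ne z\in b''Qa''$. Then $zQ\subseteq B''$, and left multiplication by $z$ maps $a''Q$ onto $zQ$. As $zQ$ is projective, this map splits, so $A''$ contains a copy $C$ of $zQ$. Adding the triple formed by $C$, $zQ$ and an isomorphism between them contradicts maximality. So $A''=0$, giving $aQ\cong B'\subseteq bQ$, or $B''=0$, giving $bQ\cong A'\subseteq aQ$. $\square$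

**$Q$ is simple.** Every nonzero ideal of the regular ring $Q$ contains a nonzero idempotent, so it suffices to show $QeQ=Q$ for each idempotent $e\ne0$. Take a maximal independent family of right ideals of $Q$ isomorphic to $eQ$.

*The family is finite.* Otherwise it contains independent $A_1,A_2,\dots$, each isomorphic to $eQ$. Let $gQ$ be an injective hull of $\bigoplus_{n\ge1}A_n$ in $Q$ and $B\subseteq gQ$ an injective hull of $\bigoplus_{n\ge2}A_n$. The two direct sums are isomorphic, so $B\cong gQ$. Since $\bigoplus_{n\ge2}A_n$ is essential in $B$ and meets $A_1$ trivially, $B\cap A_1=0$. So $B$ is a proper direct summand of $gQ$, and $Q=gQ\oplus(1-g)Q\cong B\oplus(1-g)Q$ is isomorphic to a proper direct summand $cQ$ of itself, $c\neq1$ idempotent. Let $y\in cQ$ be the image of $1$ under an isomorphism $Q\to cQ$, and extend the inverse isomorphism by $0$ on $(1-c)Q$ to an endomorphism of $Q_Q$, which is left multiplication by some $x\in Q$. Then $xy=1$ and $yx=c\ne1$, contradicting direct finiteness.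

*Conclusion.* Let the family be $A_1,\dots,A_m$. Their sum is injective, so $Q=A_1\oplus\dots\oplus A_m\oplus hQ$ with $h$ idempotent. By maximality $eQ\not\lesssim hQ$, so $hQ\lesssim eQ$ by Lemma 9. As $hQ$ is injective, it is isomorphic to a direct summand of $eQ$, hence is a homomorphic image of $eQ$. So $Q$ is a sum of homomorphic images of $eQ$. If $\varphi:eQ\to Q$ is a homomorphism, then $\varphi(eq)=\varphi(e)eq\in QeQ$. Therefore $QeQ=Q$.

**Essential submodules have full rank.** This step prepares the rank function. *If $T'\subseteq T$ are right ideals of $R$ with $T'$ essential in $T$, then $\operatorname{rk}T'=\operatorname{rk}T$.* Let $T''$ be a right ideal maximal with $T\cap T''=0$. Then $T\oplus T''$ is essential in $R$: if a nonzero right ideal $D$ met it trivially, $T''\oplus D$ would also meet $T$ trivially. Since $T'$ is essential in $T$, also $T'\oplus T''$ is essential in $R$. By Proposition 8 and Lemma 2, $\operatorname{rk}T'+\operatorname{rk}T''=1\ge\operatorname{rk}T+\operatorname{rk}T''$, so $\operatorname{rk}T'\ge\operatorname{rk}T$. The other inequality is monotonicity.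

**The rank function.** A *rank function* on a regular ring $Q$ is a map $N:Q\to[0,1]$ with $N(1)=1$, $N(q)>0$ for $q\neq0$, $N(qq')\le N(q),N(q')$, and $N(e+f)=N(e)+N(f)$ for orthogonal idempotents $e,f$ (so $N(0)=0$). On $M_n(K)$, the usual rank divided by $n$ is one. Define
$$N(q)=\operatorname{rk}(qQ\cap R)\qquad(q\in Q).$$

* $N(1)=\operatorname{rk}R=1$. If $q\ne0$, then $qQ\cap R\ne0$ because $R$ is essential in $Q$, so $N(q)>0$.
* *$N(q)$ depends only on the isomorphism class of $qQ$.* Let $aQ\cong bQ$. As $aQ$ is generated by an idempotent, the isomorphism is left multiplication by some $z\in Q$. Let $T=aQ\cap R$ and $T'=T\cap(R:z)$. Since $(R:z)$ is essential in $R$, $T'$ is essential in $T$. Also $zT'\subseteq bQ\cap R$, and left multiplication by $z$ is injective on $T'$. By Lemma 2(c) and the previous step, $N(b)\ge\operatorname{rk}(zT')\ge\operatorname{rk}T'=\operatorname{rk}T=N(a)$. By symmetry $N(a)=N(b)$.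
* *Products.* $N(qq')\le N(q)$ because $qq'Q\subseteq qQ$. The surjection $q'Q\to qq'Q$ splits because $qq'Q$ is projective, so $qq'Q$ is isomorphic to a summand of $q'Q$, and $N(qq')\le N(q')$ by the previous point.
* *Additivity.* Let $e,f$ be orthogonal idempotents and $0\ne r\in(e+f)Q\cap R$. The right ideal $\{s\in R:rs\in(R:e)\cap(R:f)\}$ is essential, so by nonsingularity it contains some $s$ with $rs\ne0$. Then $rs=(e+f)rs=ers+frs\in(eQ\cap R)\oplus(fQ\cap R)$. So this direct sum is essential in $(e+f)Q\cap R$. By the previous step and Lemma 2(b), $N(e+f)=N(e)+N(f)$.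

So $N$ is a rank function on $Q$. It defines the rank metric $N(q-q')$. The triangle inequality holds because $N(a+b)\le N(a)+N(b)$. To see this, let $aQ=eQ$ with $e$ idempotent, and let $(1-e)bQ=f'Q$ with $f'$ idempotent, so $ef'=0$. Put $f=f'(1-e)$. Then $ef=fe=0$, $f^2=f'(1-e)f'(1-e)=f$, and $ff'=f'$, so $fQ=f'Q$. Thus $aQ+bQ=eQ+(1-e)bQ=(e+f)Q$ with $e,f$ orthogonal idempotents, and $a+b=(e+f)(a+b)$ gives
$$N(a+b)\le N(e+f)=N(e)+N(f)=N(a)+N((1-e)b)\le N(a)+N(b).$$
Symmetry of the metric is clear, as $qQ=(-q)Q$.

*$N$ extends the canonical rank function of $R$.* For $r\in R$ write $rR=eR$ with $e=e^2\in R$. Then $rQ=eQ$. If $u\in eQ\cap R$ then $u=eu\in eR$. So $rQ\cap R=eR=rR$ and $N(r)=\operatorname{rk}(rR)$. For $r\in KF$ this equals $\dim(rKF)/|F|$ by the example in Section 3 with $B=rKF$, and this is the canonical rank.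

**Density.** Let $q\in Q$ and $\varepsilon>0$. The essential right ideal $(R:q)$ has rank $1$, so some finite $F\le G$ has $\rho_F((R:q))>1-\varepsilon$. Write $(R:q)\cap KF=eKF$ with $e=e^2\in KF$. Then $qe\in R$ and $N(e)=\dim(eKF)/|F|>1-\varepsilon$. Hence
$$N(q-qe)=N(q(1-e))\le N(1-e)=1-N(e)<\varepsilon .$$
This proves part 2 of Theorem B.

**Cardinality.** By construction $G_0\le G$. If $G_\alpha$ is infinite, then $|G_{\alpha+1}|=|G_\alpha|$, since the base of $S\wr G_\alpha$ consists of finitely supported families of elements of a finite group indexed by $G_\alpha$. If $G_0$ is finite, each $G_n$ with $n<\omega$ is finite, and $G_\omega$ is countably infinite. At a limit $\lambda<\omega_1$ one takes a union of countably many groups. So by induction $|G_\alpha|\le\max(|G_0|,\aleph_0)$ for all $\alpha<\omega_1$, and $|G|\le\max(|G_0|,\aleph_0)\cdot\aleph_1=\max(|G_0|,\aleph_1)$. Conversely, $|G|\ge|G_0|$, and the chain $(G_\alpha)_{\alpha<\omega_1}$ is strictly increasing, so $|G|\ge\aleph_1$. Hence $|G|=\max(|G_0|,\aleph_1)$, and $G_0=1$ gives $|G|=\aleph_1$.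

A counterexample cannot be countable: in a countable group all conjugacy classes are countable, and Theorem 9 applies. So $\aleph_1$ is the least possible cardinality, which completes the proof of Theorem B. $\blacksquare$
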